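# Finite rank without valuation quotients: a countable space of rank two

## 1. The guess that finitely many minimal primes force valuation quotients

The ring $C(X)$ of real-valued continuous functions on a space $X$ is rarely an integral domain. To see domains one divides by minimal primes. There are two natural ways to ask that the result be tame. One can count: ask that only a bounded number of minimal primes lie below each maximal ideal. Or one can look at the quotients: ask that each quotient by a minimal prime be a valuation domain. It is known that the second condition implies the first. The question is whether the first implies the second.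

The answer one would first guess is *yes*. Modulo a minimal prime, dividing $a$ by $b$ means extending the function $a/b$ continuously after looking only at a part of the space. If only finitely many "parts" meet at each point, there seem to be few ways for an extension to go wrong. We fix the terms, then test this guess on cases that we can compute by hand.

All spaces are Tychonoff. $C(X)$ is ordered pointwise, and $C^*(X)$ is its subring of bounded functions. For $g\in C(X)$, $Z(g)$ is its zero set. Prime ideals are proper.

**Definition ($f$-ring).** A lattice-ordered ring is an $f$-ring if $a\wedge b=0$ and $c\ge 0$ imply $ca\wedge b=ac\wedge b=0$.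

For example, $C(X)$ is an $f$-ring: if $a\wedge b=0$, then at each point $a$ or $b$ vanishes and both are $\ge 0$, so the same holds for $ca$ and $b$. Likewise $C^*(X)$ is an $f$-ring, and so is a product of two $f$-rings with coordinatewise order. We use no other $f$-rings.

**Definition ($\ell$-ideal).** An ideal $I$ is an $\ell$-ideal if $|a|\le|b|$ and $b\in I$ imply $a\in I$. A minimal prime $\ell$-ideal is a minimal element of the set of prime $\ell$-ideals.

For example, $M_p=\{g:g(p)=0\}$ is an $\ell$-ideal. The principal ideal $(x)$ of $C(\mathbb R)$ is not: if $|x|=xc$, then $c=1$ for $x>0$ and $c=-1$ for $x<0$, so $c$ is not continuous at $0$.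

**Definition (rank).** The rank of a maximal $\ell$-ideal $M$ of an $f$-ring $A$ is the number of minimal prime $\ell$-ideals of $A$ contained in $M$. The ring $A$ has finite rank if there is a positive integer $n$ such that every maximal $\ell$-ideal has rank at most $n$. A space $X$ has finite rank if $C(X)$ has.

**Definition (SV).** A domain is a valuation domain if, of any two elements, one divides the other. An $f$-ring $A$ is SV if $A/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$. A space $X$ is SV if $C(X)$ is.

For example, a field is a valuation domain. The polynomial ring $\mathbb R[s,t]$ is not, since neither of $s,t$ divides the other. If $X$ is a finite discrete space with $k$ points, then $C(X)=\mathbb R^k$, the minimal prime $\ell$-ideals are the $M_p$, each quotient is $\mathbb R$, and all ranks are $1$: finite rank and SV.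

It is known that every SV space has finite rank, and that if every maximal $\ell$-ideal of $C(X)$ has finite rank, then the ranks are bounded. The problem is the converse: *if $X$ has finite rank, must $X$ be SV?*

Recall finally that every bounded continuous function on $X$ extends uniquely to the Stone–Čech compactification $\beta X$. So $C^*(X)\cong C(\beta X)$ as $f$-rings, and a statement about $C^*(X)$ is a statement about the compact space $\beta X$.

## 2. Spaces with a dense set of isolated points

To test the guess we need spaces whose minimal primes can be listed. The following lemma lists them by ultrafilters, and it is used for every space in these notes. "Ultrafilter on $D$" means ultrafilter of subsets of $D$.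

**Lemma 1.** Let $D$ be a dense subset of $Y$. Let $w:Y\to\mathbb R$ be bounded, positive on $D$ and zero off $D$. For $S\subseteq D$ let $w_S$ equal $w$ on $S$ and $0$ elsewhere, and suppose that every $w_S$ is continuous. Let $A$ be $C(Y)$ or $C^*(Y)$. For an ultrafilter $z$ on $D$ put
$$P_z=\{g\in A:\ Z(g)\cap D\in z\}.$$
Then the minimal prime $\ell$-ideals of $A$ are exactly the $P_z$, and $z\mapsto P_z$ is injective.

*Proof.* *Each $P_z$ is a prime $\ell$-ideal.* It is an ideal because $Z(f)\cap Z(g)\subseteq Z(f+g)$ and $Z(g)\subseteq Z(fg)$. It is proper because $\emptyset\notin z$. It is prime because $Z(fg)=Z(f)\cup Z(g)$ and $z$ is an ultrafilter. It is an $\ell$-ideal because $|a|\le|b|$ implies $Z(a)\supseteq Z(b)$.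

*Every prime ideal $P$ contains some $P_z$.* Consider the sets $D\setminus Z(h)$ with $h\in A\setminus P$. The intersection of those for $h_1$ and $h_2$ is the one for $h_1h_2\notin P$. Each is nonempty: $h\ne0$, so $h$ is nonzero on a nonempty open set, which meets $D$. So these sets lie in an ultrafilter $z$. If $g\in P_z\setminus P$, then both $D\cap Z(g)$ and $D\setminus Z(g)$ belong to $z$, which is impossible. So $P_z\subseteq P$.

*No prime ideal lies properly inside $P_z$.* Let $P'\subseteq P_z$ be prime, let $g\in P_z$ and put $S=Z(g)\cap D\in z$. Then $gw_S=0\in P'$. The zero set of $w_S$ in $D$ is $D\setminus S\notin z$, so $w_S\notin P_z$ and $w_S\notin P'$. Hence $g\in P'$, and $P'=P_z$.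

So each $P_z$ is a minimal prime $\ell$-ideal. A minimal prime $\ell$-ideal contains some $P_z$ and hence equals it. Finally, for $S\subseteq D$ we have $w_S\in P_z$ iff $S\notin z$, so $P_z$ determines $z$. $\square$

We shall often use this fact: *if $v_1,\dots,v_m$ are distinct ultrafilters on a set $E$, there is a partition*
$$E=E_1\sqcup\dots\sqcup E_m,\qquad E_i\in v_i. \tag{1}$$
Indeed, for $i\neq j$ choose $E_{ij}\in v_i\setminus v_j$ and let $F_i=\bigcap_{j\ne i}\big(E_{ij}\cap(E\setminus E_{ji})\big)\in v_i$. Since $F_i\subseteq E_{ij}$ and $F_j\subseteq E\setminus E_{ij}$, the $F_i$ are disjoint. Add the leftover points to $F_1$.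

**Example (the discrete space $\omega$).** Take $Y=D=\omega$ and $w(m)=2^{-m}$. For $z\neq z'$ choose $S\in z'\setminus z$. Then $\chi_S\in P_z$ and $1-\chi_S\in P_{z'}$, so $P_z+P_{z'}$ is the whole ring, and all ranks are $1$. The ring $C(\omega)/P_z$ is a field: if $b\notin P_z$, let $c=1/b$ where $b\ne 0$ and $c=0$ elsewhere; then $bc-1$ vanishes on a member of $z$.

**Example (a convergent sequence).** Take $Y=\omega\cup\{\infty\}$ with its usual compact topology, $D=\omega$, $w(m)=2^{-m}$ and $w(\infty)=0$. If $z$ is a free ultrafilter and $g$ vanishes on $S\in z$, then $S$ is infinite, so $g(\infty)=0$. Thus $M_\infty$ contains $P_z$ for each of the infinitely many free ultrafilters $z$ on $\omega$, and its rank is infinite. This space does not test the guess.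

The next spaces do. They glue $n$ ultrafilters to one point and so have rank $n$. Let $u_1,\dots,u_n$ be distinct free ultrafilters on $\omega$ (partition $\omega$ into $n$ infinite sets and take a free ultrafilter containing each). Let $Y_n=\omega\cup\{\infty\}$, where points of $\omega$ are isolated and the basic neighborhoods of $\infty$ are the sets $\{\infty\}\cup S$ with $S\in\bigcap_iu_i$. These sets are clopen, and $\omega\setminus\{m\}\in\bigcap_i u_i$ for every $m$, so $Y_n$ is countable, zero-dimensional (it has a base of clopen sets) and Hausdorff.

**Proposition 2.** Let $A$ be $C(Y_n)$ or $C^*(Y_n)$. The maximum of the ranks of the maximal $\ell$-ideals of $A$ is exactly $n$, and $A$ is SV.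

*Proof.* Lemma 1 applies with $D=\omega$, $w(m)=2^{-m}$, $w(\infty)=0$. The set $\omega$ is dense since members of $\bigcap_iu_i$ are nonempty. Each $w_S$ is continuous at $\infty$, because $w_S(m)\to0$ as $m\to\infty$ and $\bigcap_iu_i$ contains all cofinite sets.

*Rank at most $n$.* Let $z\ne z'$ with $z'\notin\{u_1,\dots,u_n\}$. By (1) there is $S\in z'$ with $S\notin z$ and $S\notin u_i$ for all $i$. The set $S$ is clopen, since its complement is $\{\infty\}\cup(\omega\setminus S)$ and $\omega\setminus S$ is in every $u_i$. So $\chi_S\in A$, $\chi_S\in P_z$, $1-\chi_S\in P_{z'}$, and $P_z+P_{z'}=A$. Hence a proper ideal that contains two or more minimal prime $\ell$-ideals contains only ones among $P_{u_1},\dots,P_{u_n}$.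

*Rank $n$ is attained.* The ideals $P_{u_1},\dots,P_{u_n}$ are distinct. If $g=0$ on $S\in u_i$, then every neighborhood of $\infty$ meets $S$, so $g(\infty)=0$. So all of them lie in $M_\infty$.

*SV.* Let $z$ be an ultrafilter on $\omega$ and $a,b\in A$. One of $\{|a|\le|b|\}$, $\{|b|\le|a|\}$ meets $\omega$ in a member of $z$; say the first. If $b\in P_z$, then $a\in P_z$, and $b+P_z$ divides $a+P_z$. Otherwise let $S\in z$ be a subset of $\omega$ on which $|a|\le|b|$ and $b\ne0$. By (1) write $\omega=D_1\sqcup\dots\sqcup D_n$ with $D_i\in u_i$, and shrink $S$ so that it lies in one $D_i$. Then $S\notin u_j$ for $j\ne i$. On $S$ the function $f=a/b$ has values in $[-1,1]$. If $S\in u_i$, let $L$ be the limit of $f$ along $u_i$; otherwise let $L=0$. Let $c=f$ on $S$ and $c=L$ on $Y_n\setminus S$. The limit of $c$ along each $u_k$ is $L=c(\infty)$, so $c$ is continuous and bounded. Since $a=bc$ on $S\in z$, $b+P_z$ divides $a+P_z$. $\square$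

So the guess survives for the most obvious spaces of every finite rank.

## 3. Rank one does force valuation quotients

Here is a second test, now on all spaces at once, for the smallest possible bound.

**Proposition 3.** If every maximal $\ell$-ideal of $C(Y)$ has rank at most $1$, then $Y$ is SV.

*Proof.* **Step 1. Translate the hypothesis into ring language.** For a prime ideal $M$ of a reduced commutative ring $R$ put $O_M=\{f:\ fg=0\text{ for some }g\notin M\}$. We claim
$$\bigcap\{P:\ P\text{ prime},\ P\subseteq M\}=O_M. \tag{2}$$
If $fg=0$ with $g\notin M$ and $P\subseteq M$, then $g\notin P$, so $f\in P$. Conversely let $f\notin O_M$. The multiplicative set $\{f^kg:\ k\ge0,\ g\notin M\}$ does not contain $0$: for $k=0$ because $0\in M$, and for $k\ge1$ because $f^kg=0$ gives $(fg)^k=0$, so $fg=0$. Hence some prime $P$ is disjoint from this set; then $P\subseteq M$ and $f\notin P$.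

In $C(Y)$ a minimal prime ideal $P$ is an $\ell$-ideal. By (2) with $M=P$, $P=O_P$. If $|a|\le|b|$ and $b\in P$, then $bg=0$ for some $g\notin P$, so $ag=0$ and $a\in P$. Every prime ideal contains a minimal prime ideal, so the minimal prime $\ell$-ideals are exactly the minimal prime ideals.

A maximal ideal $M$ of $C(Y)$ is an $\ell$-ideal. Suppose $|a|\le|b|$, $b\in M$ and $a\notin M$. Then $1=ra+m$ with $m\in M$. On $Z(b)$ we have $a=0$ and so $m=1$. Thus $b^2+m^2\in M$ has no zeros and is a unit, a contradiction. Every proper $\ell$-ideal lies in a maximal ideal, so the maximal $\ell$-ideals are exactly the maximal ideals. (For background on such facts see Gillman–Jerison, *Rings of Continuous Functions*.)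

By hypothesis each maximal ideal $M$ contains exactly one minimal prime $P_M$. Every prime inside $M$ contains a minimal prime inside $M$, which is $P_M$. By (2), $O_M=P_M$, so $O_M$ is prime.

**Step 2. Separate $\{f>0\}$ from $\{f<0\}$.** Let $f\in C(Y)$. Since $f^+f^-=0\in O_M$ for each maximal ideal $M$, one of $f^+,f^-$ is in $O_M$, so it is annihilated by some $g\notin M$. So the ideal $\mathrm{Ann}(f^+)+\mathrm{Ann}(f^-)$ lies in no maximal ideal, and $1=s+t$ with $sf^+=0$ and $tf^-=0$. Then $s=0$ on $\{f>0\}$, while $t=0$ and so $s=1$ on $\{f<0\}$.

**Step 3. Show that $|a|\le|b|$ implies $a=bc$ for some $c\in C(Y)$.** Let $V=\{b\ne0\}$ and $f=a/b$ on $V$, so $|f|\le1$. Urysohn's extension theorem says that all bounded continuous functions on $V$ extend continuously to $Y$ as soon as any two sets that are completely separated in $V$ are completely separated in $Y$. Let $E,F\subseteq V$ be completely separated in $V$: there is a continuous $k:V\to[-1,1]$ with $k=1$ on $E$ and $k=-1$ on $F$. The function equal to $k|b|$ on $V$ and $0$ off $V$ is continuous, since its absolute value is at most $|b|$. It is positive on $E$ and negative on $F$, so Step 2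 separates $E$ from $F$ completely in $Y$. Hence $f$ extends to some $c\in C(Y)$. Then $a=bc$ on $V$, and off $V$ both sides are $0$.

**Step 4. Divide modulo a minimal prime $P$.** Let $a,b\in C(Y)$. Since $(|a|-|b|)^+(|a|-|b|)^-=0\in P$, one factor is in $P$; by symmetry say $(|a|-|b|)^+\in P$. Let $a'=(a\wedge|b|)\vee(-|b|)$. Then $|a'|\le|b|$ and $|a-a'|=(|a|-|b|)^+\in P$, so $a-a'\in P$. By Step 3, $a'=bc$. So $b+P$ divides $a+P$. $\square$

## 4. Rank two already fails

Both tests support the guess, and yet it is wrong, at the first value that Proposition 3 does not cover.

**Main Theorem.** There is a countable, zero-dimensional Hausdorff (hence Tychonoff) space $X$ such that, for $A=C(X)$ and also for $A=C^*(X)\cong C(\beta X)$: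

1. every proper ideal of $A$ contains at most two minimal prime $\ell$-ideals, so $A$ has finite rank $\le2$;
2. some minimal prime $\ell$-ideal $P$ of $A$ has $A/P$ not a valuation domain.

So $X$ (countable) and $\beta X$ (compact) are spaces of finite rank that are not SV spaces.

**Sharp form.** (a) If all ranks are $\le1$, then $X$ is SV. (b) For every $n\ge2$ there are a countable space and a compact space, each with maximum rank exactly $n$, that are not SV. So "all ranks $\le n$ implies SV" holds iff $n=1$. (c) For the space $X$ of the Main Theorem, Theorem 11 classifies exactly which quotients $A/P$ are valuation domains.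

Part (a) is Proposition 3. The rest is proved below, in ZFC.

## 5. One ultrafilter hung over each point of a base space

Why did division succeed in $Y_n$? The bounded quotient $f=a/b$, given on $S$, had to be extended over a single extra point, so it only needed a single limit value. To make division fail we want a whole space of extra points, so that the limit values of $f$ form a *function*, which may be discontinuous.

Let $B$ be a nonempty countable zero-dimensional Hausdorff space, let $u$ be a free ultrafilter on $\omega$, $\Omega=B\times\omega$ and $X(B)=B\sqcup\Omega$. For $S\subseteq\Omega$ put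
$$S_q=\{n:(q,n)\in S\},\qquad S^*=\{q\in B:\ S_q\in u\}.$$
Since $u$ is an ultrafilter, $S\mapsto S^*$ is a Boolean homomorphism from the subsets of $\Omega$ to the subsets of $B$. Declare $T\subseteq X(B)$ open iff $T\cap B$ is open in $B$ and $T\cap B\subseteq(T\cap\Omega)^*$. For example, if $B$ is one point, then $X(B)$ is the space $Y_1$ built from $u$.

We write $\lim_{n\to u}s(n)=L$ if $\{n:|s(n)-L|<\varepsilon\}\in u$ for all $\varepsilon>0$. If $s$ is bounded and defined on a member of $u$, this limit exists, by compactness.

**Lemma 4.** Let $X=X(B)$.

(a) This is a topology. $B$ carries its original topology as a subspace, $\Omega$ is dense, and points of $\Omega$ are clopen.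

(b) If $H\subseteq B$ is clopen and $T\subseteq\Omega$ has $T^*=H$, then $H\cup T$ is clopen in $X$.

(c) $X$ is countable, zero-dimensional and Hausdorff, hence Tychonoff.

(d) $g:X\to\mathbb R$ is continuous iff $g|_B$ is continuous and $g(q)=\lim_{n\to u}g(q,n)$ for all $q\in B$.

(e) Enumerate $B=\{q_0,q_1,\dots\}$ without repetition, and let $w(q_i,n)=2^{-i-n}$ and $w|_B=0$. If $f$ is bounded on $\Omega$, the function equal to $fw$ on $\Omega$ and $0$ on $B$ is in $C^*(X)$. So Lemma 1 applies with $D=\Omega$.

*Proof.* (a) $\emptyset$ and $X$ are open. Unions are clear, since $S\subseteq T$ implies $S^*\subseteq T^*$. For finite intersections use $(S\cap T)^*=S^*\cap T^*$. An open $C\subseteq B$ is the trace of the open set $C\cup(C\times\omega)$, so $B$ has its original topology. If $T$ is open and misses $\Omega$, then $T\cap B\subseteq\emptyset^*=\emptyset$, so $\Omega$ is dense. A point $(q,n)$ is open by definition. Its complement is open since $\omega\setminus\{n\}\in u$.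

(b) $H\cup T$ is open. Its complement is $(B\setminus H)\cup(\Omega\setminus T)$, and $(\Omega\setminus T)^*=B\setminus H$, so it is open too.

(c) Let $T$ be open and $q\in T\cap B$. Choose a clopen $C\subseteq B$ with $q\in C\subseteq T\cap B$, and let $T'=\{(r,n)\in T:r\in C\}$. Since $C\subseteq(T\cap\Omega)^*$, we have $T'^*=C$, so $C\cup T'$ is a clopen subset of $T$ containing $q$. With (a), $X$ is zero-dimensional. For $q\in B$ the complement of $\{q\}$ is open, so $X$ is $T_1$. A zero-dimensional $T_1$ space is Hausdorff and Tychonoff.

(d) If $g$ is continuous, then $g|_B$ is continuous, and $\{x:|g(x)-g(q)|<\varepsilon\}$ is an open set containing $q$, so $\{n:|g(q,n)-g(q)|<\varepsilon\}\in u$. Conversely assume the two conditions. Continuity at isolated points is automatic. Given $q\in B$ and $\varepsilon>0$, let $C=\{r\in B:|g(r)-g(q)|<\varepsilon\}$, which is open in $B$. For $r\in C$ the number $g(r)=\lim_{n\to u}g(r,n)$ is within less than $\varepsilon$ of $g(q)$, so $\{n:|g(r,n)-g(q)|<\varepsilon\}\in u$. Hence $C\cup\{(r,n):r\in C,\ |g(r,n)-g(q)|<\varepsilon\}$ is an open set containing $q$, and on it $|g-g(q)|<\varepsilon$.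

(e) For each $q$, $f(q,n)w(q,n)\to0$ as $n\to\infty$, hence also along $u$, since $u$ is free. Apply (d). The functions $w_S$ are the case $f=\chi_S$. $\square$

From now on $A$ denotes $C(X(B))$ or $C^*(X(B))$; all arguments apply to both. The next lemma says that extending from $S\subseteq\Omega$ to $X(B)$ is an extension problem on $B$ for the function of limit values.

**Lemma 5.** Let $S\subseteq\Omega$, let $f:S\to\mathbb R$ be bounded, and let $\varphi(q)=\lim_{n\to u}f(q,n)$ for $q\in S^*$.

(a) If $c\in A$ and $c=f$ on $S$, then $c|_B$ is a continuous function that extends $\varphi$.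

(b) If $\varphi$ extends to a bounded continuous function on $B$, then there is $c\in C^*(X(B))$ with $c=f$ on $S$.

*Proof.* (a) For $q\in S^*$, $c(q)=\lim_{n\to u}c(q,n)$, and $c(q,n)=f(q,n)$ for $n\in S_q\in u$. (b) Let $c$ be the extension on $B$, let $c=f$ on $S$, and let $c(q,n)=c(q)$ for $(q,n)\in\Omega\setminus S$. If $S_q\in u$, then $\lim_{n\to u}c(q,n)=\varphi(q)=c(q)$. If not, then $\omega\setminus S_q\in u$ and $c(q,n)=c(q)$ there. So $c$ is continuous by Lemma 4(d), and it is bounded. $\square$

Now we can make division fail. In a space, $E^d$ denotes the set of limit points of $E$: $q\in E^d$ iff $q\in\overline{E\setminus\{q\}}$. In a $T_1$ space $E^d$ is closed. Indeed, if an open $N\ni q$ has $N\cap E\subseteq\{q\}$, then no point of $N$ is in $E^d$, because a point $r\ne q$ of $N$ has the neighborhood $N\setminus\{q\}$. Also $(E\cup E')^d=E^d\cup E'^d$, and every neighborhood of a point of $E^d$ contains infinitely many points of $E$. A set is called discrete or crowded (without isolated points) if it is so as a subspace; the empty set counts as both.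

**Lemma 6.** Let $B$ be infinite and let $z$ be an ultrafilter on $\Omega$ such that $S^*$ is not discrete for any $S\in z$. Then $A/P_z$ is not a valuation domain.

*Proof.* Let $h(q_i)=\frac1{i+1}$. Let $a=(1+h(q))\,w(q,n)$ on $\Omega$ and $a=0$ on $B$. By Lemma 4(e), $a,w\in A$. Suppose one of $a+P_z$, $w+P_z$ divides the other. Since $w$ has no zeros on $\Omega$, there are $c\in A$ and $S\in z$ with
$$c(q,n)=\theta(h(q))\quad\text{for }(q,n)\in S,\qquad \theta(t)=1+t\ \text{ or }\ \theta(t)=\tfrac1{1+t}. \tag{3}$$
By Lemma 5(a), $c(q)=\theta(h(q))$ for all $q\in S^*$. Since $S^*$ is not discrete, there is $r\in S^*\cap(S^*)^d$. Every neighborhood of $r$ contains infinitely many points $s\in S^*$, and only finitely many $s\in B$ have $h(s)\ge\varepsilon$. So every neighborhood of $r$ contains points $s\in S^*$ with $h(s)$ arbitrarily small, and there $c(s)=\theta(h(s))$ is arbitrarily close to $1$. Continuity of $c|_B$ at $r$ gives $c(r)=1$. But $c(r)=\theta(h(r))\neq1$, because $h(r)>0$. $\square$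

**A first attempt: $B=\mathbb Q$.** Take $\mathbb Q$ with its usual topology. The family $\{S\subseteq\Omega:(\Omega\setminus S)^*\text{ is nowhere dense}\}$ is a proper filter, because finite unions of nowhere dense sets are nowhere dense and $\Omega^*=\mathbb Q$. Let $z$ be an ultrafilter containing it. If $S\in z$, then $S^*$ is not nowhere dense, so it is dense in some nonempty open $N$. Since $N$ is crowded and $T_1$, the set $S^*\cap N$ has no isolated points, and $S^*$ is not discrete. By Lemma 6, $X(\mathbb Q)$ is not SV. What goes wrong is the rank.

**Lemma 7.** Let $v$ be an ultrafilter on $B$ that converges to $p\in B$ (it contains every neighborhood of $p$). Then $z_v=\{S\subseteq\Omega:S^*\in v\}$ is an ultrafilter on $\Omega$, and $P_{z_v}\subseteq M_p$. Different $v$ give different $P_{z_v}$. So the rank of $M_p$ is at least the number of ultrafilters on $B$ that converge to $p$.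

*Proof.* $z_v$ is an ultrafilter since $S\mapsto S^*$ is a Boolean homomorphism. If $g\in A$ vanishes on $S\in z_v$, then $g(q)=\lim_{n\to u}g(q,n)=0$ for $q\in S^*$. Every neighborhood of $p$ meets $S^*$, since both are in $v$. So $g(p)=0$. If $V\in v\setminus v'$, then $V\times\omega\in z_v\setminus z_{v'}$, and Lemma 1 gives $P_{z_v}\ne P_{z_{v'}}$. Finally, $M_p$ is a maximal $\ell$-ideal, because $A/M_p\cong\mathbb R$ and $M_p$ is an $\ell$-ideal. $\square$

In $\mathbb Q$, take distinct points converging to $p$ and split them into infinitely many infinite subsequences. A free ultrafilter on each subsequence converges to $p$. So every $M_p$ has infinite rank in $X(\mathbb Q)$. This is the exact point at which the first attempt stops working.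

Lemma 7 also tells us what to demand. The principal ultrafilter at $p$ always converges to $p$. If $p$ is a limit point of two disjoint sets $E$ and $E'$, which we may take not to contain $p$, then the traces of the neighborhoods of $p$ on $E$ and on $E'$ extend to two further ultrafilters, and the rank is at least $3$. So for rank $\le2$ *no point of $B$ may be a limit point of two disjoint sets*.

This alone does not break SV. Let $B=\omega\cup\{\infty\}$ be the space $Y_1$ built from a free ultrafilter $v$, and let $f=a/b$ have values in $[-1,1]$ on $S\in z$. If $\{\infty\}\times\omega\in z$, shrink $S$ into it. Then $S^*\subseteq\{\infty\}$, and $\varphi$ extends to a constant. Otherwise shrink $S$ so that it misses $\{\infty\}\times\omega$. Then $S^*\subseteq\omega$, and $\varphi$ extends by the constant value $L=\lim_{m\to v}\varphi(m)$ on $B\setminus S^*$ if $S^*\in v$, and by $L=0$ otherwise. So Lemma 5(b) gives a $c$ with $a=bc$ on $S$, and every quotient is a valuation domain (the case $b\in P_z$ is trivial, as in Proposition 2). In Lemma 6 we need non-discrete sets $S^*$, so we also ask that $B$ be *crowded*. A crowded space in which no point is a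 limit point of two disjoint sets looks almost contradictory. The next section builds one.

## 6. A crowded space whose points are not limit points of two disjoint sets

**Lemma 8.** There is a nonempty countable, crowded, zero-dimensional Hausdorff space $Q$ such that no point of $Q$ is a limit point of two disjoint subsets of $Q$.

Such spaces are due to van Douwen, *Applications of maximal topologies*, Topology Appl. 51 (1993). Here is a full proof. Note that any union of crowded sets is crowded, so every set has a largest crowded subset.

*Proof.* **Step 1. Choose a topology with as many open sets as possible.** Consider the crowded zero-dimensional Hausdorff topologies on $\mathbb Q$ that refine the usual one. The usual topology is one of them. The union of a chain of these is closed under finite intersections, so it is a base of a topology. That topology is Hausdorff. Sets clopen in a member of the chain stay clopen, so it is zero-dimensional. Each nonempty basic open set is open in a member, hence is infinite, so it is crowded. By Zorn's lemma there is a maximal such topology $\tau$. We use $\tau$ from now on.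

**Step 2. Show that if $A$ and $\mathbb Q\setminus A$ are both crowded, then $A$ is clopen.** The topology generated by $\tau\cup\{A,\mathbb Q\setminus A\}$ has as a base the sets $O\cap A$ and $O\setminus A$ with $O$ $\tau$-clopen, and these are clopen in it. So it is zero-dimensional and Hausdorff. It is crowded, because a nonempty set $O\cap A$ or $O\setminus A$ with $O\in\tau$ has more than one point. By maximality it equals $\tau$.

**Step 3. Show that disjoint crowded sets $A$, $E$ have disjoint closures.** Let $K$ be the largest crowded subset of $\mathbb Q\setminus A$; it contains $E$. Let $A'=\mathbb Q\setminus K\supseteq A$. We claim that $A'$ is crowded. Suppose $O\cap A'=\{x\}$ with $O$ open. Then $x\notin A$, since $A\subseteq A'$ is crowded. Also $O\setminus\{x\}\subseteq K$, and $x$ is a limit point of $O\setminus\{x\}$ because the space is crowded. So $K\cup\{x\}$ is a crowded subset of $\mathbb Q\setminus A$ that properly contains $K$, a contradiction. Now $A'$ and $K$ are complementary crowded sets. By Step 2 they are clopen, and they separate $A$ from $E$.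

**Step 4. Let $G$ be the set of points that are not limit points of any discrete set, and show that $G$ is dense.** Suppose a nonempty open set $O$ misses $G$. Then each $x\in O$ is a limit point of a discrete set, and after intersecting we may take this set inside any given neighborhood of $x$ and not containing $x$. We grow a tree of such sets, whose even and odd levels will contradict Step 3.

Pick $p\in O$, let $M_0=\{p\}$, and choose a clopen $W_p$ with $p\in W_p\subseteq O$. Suppose $M_n\subseteq O$ is given, with pairwise disjoint clopen sets $W_x\ni x$ $(x\in M_n)$, all inside $O$. For each $x\in M_n$ choose a discrete $N_x\subseteq W_x\setminus\{x\}$ with $x\in\overline{N_x}$. Enumerate $N_x=\{y_0,y_1,\dots\}$. As $N_x$ is discrete and $W_x\setminus\{x\}$ is open, there are clopen sets $C_i\subseteq W_x\setminus\{x\}$ with $C_i\cap N_x=\{y_i\}$. Put $W_{y_i}=C_i\setminus\bigcup_{j<i}C_j$. These are pairwise disjoint clopen sets, and $y_i\in W_{y_i}\subseteq W_x\setminus\{x\}$. Let $M_{n+1}=\bigcup_{x\in M_n}N_x$. The sets $W_y$ $(y\in M_{n+1})$ are pairwise disjoint, because those inside one $W_x$ are, and the $W_x$ are disjoint.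

By induction, each $W_y$ with $y\in M_{n+1}$ misses $M_0\cup\dots\cup M_n$. If $y\in N_x$, then $W_y\subseteq W_x\setminus\{x\}$; the set $W_x$ contains no point of $M_n$ other than $x$, and for $n\ge1$ it misses $M_0\cup\dots\cup M_{n-1}$ by the induction hypothesis. So the $M_n$ are pairwise disjoint. Moreover $M_n\subseteq\overline{M_{n+1}}$ for all $n$, so $M_n\subseteq\overline{M_{n+2}}$, and since $M_n\cap M_{n+2}=\emptyset$, each point of $M_n$ is a limit point of $M_{n+2}$. Hence $E=\bigcup_nM_{2n}$ and $E'=\bigcup_nM_{2n+1}$ are disjoint and crowded. But $p\in E$ and $p\in\overline{M_1}\subseteq\overline{E'}$, contrary to Step 3.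

**Step 5. Show that no $x\in G$ is a limit point of two disjoint sets.** Let $x\in\overline S$ with $x\notin S$. Let $S_c$ be the largest crowded subset of $S$ and $S_s=S\setminus S_c$, which has no nonempty crowded subset. Let $I$ be the set of isolated points of $S_s$; it is discrete. It is dense in $S_s$: if an open $U$ met $S_s$ but not $I$, then $U\cap S_s$ would be nonempty and crowded. If $x\in\overline{S_s}$, then $x\in\overline I$ and $x\notin I$, so $x$ is a limit point of a discrete set, contrary to $x\in G$. Hence $x\in\overline{S_c}$. If $x$ were a limit point of disjoint sets $S$ and $T$, remove $x$ from them; then $x\in\overline{S_c}\cap\overline{T_c}$, contrary to Step 3.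

**Step 6. Take the subspace.** Let $Q=G$ with the subspace topology. It is dense in a nonempty crowded $T_1$ space. So it is nonempty, and it is crowded: if $U$ is open and $x\in U\cap G$, then $U\setminus\{x\}$ is nonempty and open, so it meets $G$. It is countable, zero-dimensional and Hausdorff. If a point of $Q$ is a limit point in $Q$ of two disjoint subsets of $Q$, it is one in $(\mathbb Q,\tau)$ too, which Step 5 excludes. $\square$

**Lemma 9.** Let $Q$ be as in Lemma 8.

(Q1) If $Q=B_1\sqcup\dots\sqcup B_m$, each $q\in Q$ is a limit point of exactly one $B_i$. So the sets $B_i^d$ partition $Q$ and are clopen.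

(Q2) If $q\in E^d$, then $E\cup\{q\}$ is a neighborhood of $q$.

(Q3) $Q$ is normal, and disjoint closed sets $F,F'$ are separated by a clopen set.

*Proof.* (Q1) As $Q$ is crowded, $Q=Q^d=B_1^d\cup\dots\cup B_m^d$. No point is in two of these sets, by Lemma 8. Finitely many closed sets that partition $Q$ are clopen. (Q2) By Lemma 8, $q\notin(Q\setminus E)^d$, so an open $N\ni q$ has $N\setminus E\subseteq\{q\}$. (Q3) Each point misses $F$ or $F'$, so it has a clopen neighborhood that misses one of them. Countably many of these, $K_0,K_1,\dots$, cover $Q$. Let $D_i=K_i\setminus\bigcup_{j<i}K_j$, which is clopen. The union of those $D_i$ that meet $F$ is open, and its complement, the union of the other $D_i$, is open too. So this union is clopen; it contains $F$ and misses $F'$. In particular $Q$ is normal. $\square$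

## 7. No proper ideal contains three minimal primes

Fix $Q$ from Lemma 8 and let $X=X(Q)$. Lemma 7 gives lower bounds for ranks. We now need an upper bound that covers every ultrafilter on $\Omega$. Picture a partition of $\Omega$ into three colors. By the ultrafilter $u$, each $q\in Q$ gets a color of its own. By (Q1), $q$ also has one color that accumulates at it. So near $q$ at most two colors matter, and two of the three should be separable.

**Proposition 10.** If $z_1,z_2,z_3$ are distinct ultrafilters on $\Omega$, then $P_{z_j}+P_{z_k}=A$ for some $j\neq k$. Hence no proper ideal of $A$ contains three minimal prime $\ell$-ideals.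

*Proof.* **Step 1. Set up the colors.** By (1), partition $\Omega=S_1\sqcup S_2\sqcup S_3$ with $S_i\in z_i$. Let $B_i=S_i^*$. Then $Q=B_1\sqcup B_2\sqcup B_3$, since $S\mapsto S^*$ is a Boolean homomorphism. By (Q1) the sets $C_i=B_i^d$ are clopen and partition $Q$. So the sets $C_i\times\omega$ partition $\Omega$, and for each $j$ there is a unique $i(j)$ with $C_{i(j)}\times\omega\in z_j$.

**Step 2. Separate two ultrafilters that live over different $C_i$.** Suppose $i(j)\ne i(k)$. The set $C_{i(j)}\cup(C_{i(j)}\times\omega)$ is clopen by Lemma 4(b). Let $g\in A$ be its characteristic function. Then $g=0$ on $C_{i(k)}\times\omega\in z_k$, so $g\in P_{z_k}$, and $g=1$ on $C_{i(j)}\times\omega\in z_j$, so $1-g\in P_{z_j}$. Hence $1\in P_{z_j}+P_{z_k}$.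

**Step 3. Otherwise, separate the two non-accumulating colors.** Suppose $i(1)=i(2)=i(3)=i$. Let $j\ne k$ be the two indices different from $i$. A limit point of $B_j\cap C_i$ would lie in $C_i$, which is closed, and in $B_j^d=C_j$; but $C_i\cap C_j=\emptyset$. So $B_j\cap C_i$ has no limit points and is closed, and the same holds for $B_k\cap C_i$. These sets are disjoint. By (Q3), intersecting the separating clopen set with $C_i$, there is a clopen $H\subseteq C_i$ with
$$B_j\cap C_i\subseteq H,\qquad H\cap B_k=\emptyset .$$
Put
$$T=\big((H\times\omega)\cup(S_j\cap(C_i\times\omega))\big)\setminus S_k. \tag{4}$$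
We compute $T^*$.

* If $q\in H$, then $T_q=\omega\setminus(S_k)_q\in u$, because $q\notin B_k$.
* If $q\in C_i\setminus H$, then $T_q=(S_j)_q$, because $S_j\cap S_k=\emptyset$; and $(S_j)_q\notin u$, because $q\notin B_j$.
* If $q\notin C_i$, then $T_q=\emptyset\notin u$.

So $T^*=H$, and $H\cup T$ is clopen in $X$ by Lemma 4(b). Let $g\in A$ be its characteristic function. Then $g=1$ on $S_j\cap(C_i\times\omega)$, which is in $z_j$ since $i(j)=i$. Also $g=0$ on $S_k\in z_k$. So $1-g\in P_{z_j}$, $g\in P_{z_k}$, and $1\in P_{z_j}+P_{z_k}$.

By Lemma 1, three distinct minimal prime $\ell$-ideals are $P_{z_1},P_{z_2},P_{z_3}$ with distinct $z_i$. An ideal containing all three contains $1$. $\square$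

This proves part 1 of the Main Theorem: a maximal $\ell$-ideal of $A$ is a proper ideal, so its rank is at most $2$.

## 8. Which quotients of $A$ are valuation domains

**Theorem 11.** $A/P_z$ is a valuation domain if and only if there is $S\in z$ such that $S^*$ has no limit points in $Q$.

*Proof.* **Step 1. If such an $S$ exists, divide.** Let $S_0\in z$ with $(S_0^*)^d=\emptyset$, and let $a,b\in A$. By symmetry we may assume that $|a|\le|b|$ on some $S_1\in z$. If $b\in P_z$, then $a\in P_z$ and $b+P_z$ divides $a+P_z$. Otherwise $S=S_0\cap S_1\cap\{b\ne0\}\in z$, and $f=a/b$ satisfies $|f|\le1$ on $S$. The set $S^*\subseteq S_0^*$ has no limit points, so it is closed and discrete. Hence $\varphi(q)=\lim_{n\to u}f(q,n)$ is a continuous function from $S^*$ to $[-1,1]$. By Tietze's theorem and (Q3) it extends to a bounded continuous function on $Q$. By Lemma 5(b) there is $c\in C^*(X)\subseteq A$ with $c=f$ on $S$. Since $a-bc=0$ on $S\in z$, we get $a+P_z=(b+P_z)(c+P_z)$.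

**Step 2. If no such $S$ exists, show that no $S^*$ is discrete.** Suppose $(S^*)^d\ne\emptyset$ for every $S\in z$. Given $S\in z$, take $q\in(S^*)^d$. By (Q2) there is an open $N\ni q$ with $N\setminus\{q\}\subseteq S^*$. Since $Q$ is crowded, $N\setminus\{q\}$ is nonempty and open, and each of its points is a limit point of it. So $S^*$ is not discrete. This is the place where crowdedness is used. The space $Q$ is infinite, being nonempty, crowded and $T_1$. By Lemma 6, $A/P_z$ is not a valuation domain. Concretely, neither of $a+P_z$, $w+P_z$ divides the other, where $a=(1+h)w$ on $\Omega$, $a=0$ on $Q$, and $h(q_i)=\frac1{i+1}$. $\square$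

**Proof of part 2 of the Main Theorem.** Fix $p\in Q$ and put
$$z_p=\{S\subseteq\Omega:\ p\in(S^*)^d\}.$$
This is an ultrafilter. It is upward closed. By (Q1) applied to $Q=S^*\sqcup(\Omega\setminus S)^*$, exactly one of $S,\Omega\setminus S$ belongs to $z_p$; and $\emptyset\notin z_p$. If $S,T\in z_p$, then
$$p\notin((\Omega\setminus S)^*)^d\cup((\Omega\setminus T)^*)^d=((\Omega\setminus(S\cap T))^*)^d,$$
so $S\cap T\in z_p$. By definition $(S^*)^d\neq\emptyset$ for every $S\in z_p$. By Theorem 11, $A/P_{z_p}$ is not a valuation domain. For $A=C(X)$ this and Proposition 10 show that $X$ has finite rank and is not SV. For $A=C^*(X)\cong C(\beta X)$ they show the same for $\beta X$. $\blacksquare$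

**Remark (rank exactly 2).** For each $p\in Q$ the ideal $M_p=\{g\in A:g(p)=0\}$ has rank exactly $2$. It contains $P_{z_p}$: if $g=0$ on $S\in z_p$, then $g=0$ on $S^*$ by Lemma 4(d), and $p\in(S^*)^d$, so $g(p)=0$. It contains $P_{u_p}$, where $u_p=\{S:S_p\in u\}$: if $g=0$ on $S\in u_p$, then $g(p)=\lim_{n\to u}g(p,n)=0$. Moreover $u_p\ne z_p$, because $\{p\}\times\omega\in u_p$, while $(\{p\}\times\omega)^*=\{p\}$ has no limit points. With Proposition 10 the rank is exactly $2$. By Theorem 11, $A/P_{u_p}$ is a valuation domain and $A/P_{z_p}$ is not. In the notation of Lemma 7, these two ultrafilters are $z_v$ for the principal ultrafilter $v$ at $p$ and for $v=\{V\subseteq Q:p\in V^d\}$.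

## 9. Every maximum rank $n\ge2$

It remains to prove (b) of the Sharp form. For $n=2$ take $X$ and $\beta X$: all ranks are at most $2$ by Proposition 10, rank $2$ is attained by the Remark, and neither space is SV.

For $n\ge3$ let $X_n$ be the topological sum of $X$ and the space $Y_n$ of Section 2. It is countable, zero-dimensional and Hausdorff, and
$$C(X_n)=C(X)\times C(Y_n),\qquad C^*(X_n)=C^*(X)\times C^*(Y_n).$$
We compare a product $R=R_1\times R_2$ of two such rings with its factors. Every ideal of $R$ has the form $I_1\times I_2$, since $R$ contains $(1,0)$ and $(0,1)$, and it is an $\ell$-ideal iff $I_1$ and $I_2$ are. A prime ideal of $R$ contains $(1,0)(0,1)=0$, so it is $P\times R_2$ or $R_1\times P$ with $P$ prime, and the quotient is $R_1/P$ or $R_2/P$, respectively. So the minimal prime $\ell$-ideals of $R$ are the ideals $P\times R_2$ and $R_1\times P$ with $P$ a minimal prime $\ell$-ideal of the factor. Likewise the maximal $\ell$-ideals are the ideals $M\times R_2$ and $R_1\times M$ with $M$ a maximal $\ell$-ideal of the factor. The ideal $M\times R_2$ contains $P\times R_2$ iff $P\subseteq M$, and it contains no $R_1\times P$, because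 $M\ne R_1$. So its rank is the rank of $M$; the other factor is treated in the same way.

Hence the maximum rank of $C(X_n)$, and of $C^*(X_n)\cong C(\beta X_n)$, is the larger of $2$ (Proposition 10 and the Remark) and $n$ (Proposition 2), which is $n$. Both rings have a quotient by a minimal prime $\ell$-ideal that is not a valuation domain, from the factor belonging to $X$. So $X_n$ (countable) and $\beta X_n$ (compact) have maximum rank exactly $n$ and are not SV. Together with Proposition 3, "all ranks $\le n$ implies SV" holds iff $n=1$. $\blacksquare$
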